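\title{No nontrivial analytic disks in the maximal ideal space of the multiplier algebra of the Dirichlet space}

\begin{abstract}
We show that every analytic disk in the maximal ideal space of the multiplier algebra $M$ of the Dirichlet space is either constant or induced by a holomorphic self-map of the unit disk. The proof minimizes Dirichlet energy under a two-sided obstacle on the unit circle. For a multiplier $\varphi$ with small Dirichlet integral this produces a multiplier that is uniformly close to the real function $\operatorname{Re}\varphi$. Letting the obstacle close up at a boundary point $\lambda$ gives, for every $\varphi\in M$, a multiplier $\psi$ with $\psi-\overline{\varphi}\to0$ at $\lambda$. We also show that for the sup-norm closure of $M$ the Gleason part of every point outside the unit disk is a singleton.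
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, $\mathbb T=\partial\mathbb D$, let $dA$ be area measure, and let $\|\cdot\|_2$ be the norm of $L^2(\mathbb D,dA)$. The Dirichlet space $\mathcal D_0$ consists of the holomorphic functions $f(z)=\sum_{n\ge0}a_nz^n$ on $\mathbb D$ with
\[
\|f\|^2=\sum_{n\ge0}(n+1)|a_n|^2=\|f\|_{H^2}^2+\frac1\pi\|f'\|_2^2<\infty ,
\]
where $\|f\|_{H^2}^2=\sum|a_n|^2$ and $\|f'\|_2^2=\pi\sum n|a_n|^2$. The Dirichlet integral $\|f'\|_2^2$ is the area of the image of $f$, counted with multiplicity. A \emph{multiplier} is a holomorphic function $\varphi$ on $\mathbb D$ with $\varphi f\in\mathcal D_0$ for all $f\in\mathcal D_0$. By the closed graph theorem the operator $M_\varphi f=\varphi f$ is then bounded, and with the norm $\|\varphi\|_M=\|M_\varphi\|$ the multipliers form a commutative unital Banach algebra $M=M(\mathcal D_0)$. Since $\varphi=\varphi\cdot1$, we have $M\subset\mathcal D_0$, and since $\|zf\|^2=\sum(n+2)|a_n|^2\le2\|f\|^2$, all polynomials are multipliers.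

The maximal ideal space $\mathfrak M=\mathfrak M(M)$ is the set of characters of $M$, that is, of nonzero multiplicative linear functionals. The Gelfand transform of $\varphi\in M$ is the function $\hat\varphi(m)=m(\varphi)$ on $\mathfrak M$, and the Gelfand topology is the weakest one that makes every $\hat\varphi$ continuous. It is compact and Hausdorff. Characters are continuous, $|\hat\varphi|\le\|\varphi\|_M$, and $\varphi$ is invertible in $M$ exactly when $\hat\varphi$ has no zero. We identify $a\in\mathbb D$ with the character $\varphi\mapsto\varphi(a)$ and put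
\[
X=\mathfrak M\setminus\mathbb D,\qquad X_\lambda=\{m\in\mathfrak M:\hat z(m)=\lambda\}\quad(\lambda\in\mathbb T).
\]
The set $X$ is the union of the \emph{fibers} $X_\lambda$ (Lemma~\ref{lem:fibers}).

An \emph{analytic disk} in $\mathfrak M$ is a map $L:\mathbb D\to\mathfrak M$ such that $\hat\varphi\circ L$ is holomorphic for every $\varphi\in M$. It is \emph{nontrivial} if it is nonconstant and its image lies in $X$; this excludes, for example, the inclusion of $\mathbb D$ itself. The functions $\hat\varphi$ are holomorphic on $\mathbb D$, and a nontrivial disk is a piece of $X$ on which they all remain holomorphic. The following problem is posed in \cite{HM}.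
\begin{quote}
\emph{Are there nontrivial analytic disks in $\mathfrak M(M(\mathcal D_0))$?}
\end{quote}

\subsection*{A disk for $H^\infty$}
For $H^\infty$, the multiplier algebra of $H^2$, a nontrivial disk can be written down. The function $W(z)=(1+z)/(1-z)$ maps $\mathbb D$ conformally onto the right half-plane, so $S=e^{-W}\in H^\infty$. Let $\sigma_n$ be the automorphism of $\mathbb D$ with $W\circ\sigma_n=W+2\pi in$. Then $S\circ\sigma_n=S$, and $\sigma_n(\zeta)\to1$ for every $\zeta$. Let $L$ be the limit of a subnet of $(\sigma_n)$ in the compact product space $\mathfrak M(H^\infty)^{\mathbb D}$. For $f\in H^\infty$ the function $\hat f\circ L$ is a pointwise limit of the uniformly bounded holomorphic functions $f\circ\sigma_n$, so it is holomorphic. Moreover $\hat z\circ L\equiv1$ and $\hat S\circ L=S$. Thus $L$ is nonconstant and avoids $\mathbb D$.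

\subsection*{Gleason parts}
Let $d(a,b)=|a-b|/|1-\bar ab|$ be the pseudohyperbolic distance on $\mathbb D$. For characters $m,n$ of a commutative unital Banach algebra $B$ put
\[
d_B(m,n)=\sup\{d(\hat f(m),\hat f(n)):f\in B,\ \|f\|_B<1\}.
\]
The relation $d_B(m,n)<1$ is an equivalence relation, because it says that the hyperbolic distances $\operatorname{artanh}d(\hat f(m),\hat f(n))$ are bounded and these satisfy the triangle inequality. Its classes are the \emph{Gleason parts}. If $L$ is an analytic disk and $\|f\|_B<1$, then $\hat f\circ L$ maps $\mathbb D$ holomorphically into $\mathbb D$, and the Schwarz--Pick lemma gives $d_B(L(\zeta),L(0))\le|\zeta|$. So an analytic disk lies in a single part, and parts with many points are where one looks for disks. A sequence $Z=(z_n)$ in $\mathbb D$ is \emph{interpolating} for an algebra $B$ of bounded holomorphic functions if every bounded sequence $(w_n)$ has the form $(f(z_n))$ with $f\in B$. The following facts are known.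
\begin{itemize}
\item For $H^\infty$, Hoffman showed that the Gleason part of a point of the maximal ideal space is either a single point or an analytic disk. The second case occurs exactly when the point lies in the closure of an interpolating sequence.
\item Let $\mathcal D_\alpha$, $0<\alpha<1$, be the space defined by the norm $\sum_{n\ge0}(n+1)^{1-\alpha}|a_n|^2$. Each point in the closure of an interpolating sequence for $M(\mathcal D_\alpha)$ is the center of an analytic disk in $\mathfrak M(M(\mathcal D_\alpha))$.
\item If $Z$ is an interpolating sequence for $M=M(\mathcal D_0)$ and $m\in\overline Z$, then the Gleason part of $m$, for the multiplier norm, contains infinitely many points.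
\end{itemize}

The space $\mathcal D_0$ is the endpoint of the scale $\mathcal D_\alpha$, and its parts over interpolating sequences are infinite, so these facts suggest that the answer is yes. The construction above suggests that it is no. Indeed, for $\varphi\in\mathcal D_0$ the mean value inequality on the disk $\Delta_a$ with center $a$ and radius $1-|a|$ gives
\[
(1-|a|)^2|\varphi'(a)|^2\le\frac1\pi\int_{\Delta_a}|\varphi'|^2\,dA\longrightarrow0\qquad(|a|\to1),
\]
because the area of $\Delta_a$ tends to $0$. If $\sigma_n:\mathbb D\to\mathbb D$ are holomorphic and $|\sigma_n(\zeta)|\to1$ for every $\zeta$, then the Schwarz--Pick inequality $(1-|\zeta|^2)|\sigma_n'(\zeta)|\le2(1-|\sigma_n(\zeta)|)$ gives $(\varphi\circ\sigma_n)'(\zeta)\to0$. Multipliers are bounded (Lemma~\ref{lem:mult}), so every limit in $\mathfrak M^{\mathbb D}$ of a subnet of $(\sigma_n)$ is a constant map. This does not settle the problem: a disk in $X$ is a family of characters, and nothing in the definition makes it a limit of disks in $\mathbb D$.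

\subsection*{Results}
The answer is no.

\begin{theorem}\label{thm:disks}
Every map $L:\mathbb D\to\mathfrak M\setminus\mathbb D$ with $\hat\varphi\circ L$ holomorphic for all $\varphi\in M$ is constant. Hence the analytic disks in $\mathfrak M$ are exactly the constant maps and the maps $\zeta\mapsto(\text{evaluation at }\sigma(\zeta))$ with $\sigma:\mathbb D\to\mathbb D$ holomorphic.
\end{theorem}

The reason is that on a fiber the algebra $\hat M$ cannot tell a function from its complex conjugate. The second theorem makes this precise; it is not needed for the first.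

\begin{theorem}\label{thm:fiber}
Let $\lambda\in\mathbb T$.
\begin{enumerate}
\item[(1)] For every $\varphi\in M$ there is $\psi\in M$ with $\psi(z)-\overline{\varphi(z)}\to0$ as $z\to\lambda$, $z\in\mathbb D$. Every such $\psi$ satisfies $\hat\psi=\overline{\hat\varphi}$ on $X_\lambda$. So $\hat M|_{X_\lambda}$ is closed under complex conjugation, and it is uniformly dense in $C(X_\lambda)$.
\item[(2)] Let $A$ be the sup-norm closure of $M$ in $H^\infty$. Restriction identifies $\mathfrak M(A)$ with $\mathfrak M$, and $\hat A|_{X_\lambda}=C(X_\lambda)$. For the sup-norm algebra $A$, the Gleason part of every point of $X$ is a singleton.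
\end{enumerate}
\end{theorem}

\begin{remark}
Let $Z$ be an interpolating sequence for $M$ and $m\in\overline Z\cap X$. By the third fact above the Gleason part of $m$ for the multiplier norm is infinite, while by Theorem~\ref{thm:disks} no nontrivial analytic disk passes through $m$. There is no conflict with Theorem~\ref{thm:fiber}(2): since $\|\varphi\|_\infty\le\|\varphi\|_M$, we have $d_M\le d_A$, so the parts for $M$ contain those for $A$ and may be larger.
\end{remark}

Section~\ref{sec:basic} explains how inequalities on $\mathbb D$ pass to characters, and Section~\ref{sec:examples} shows the method in two explicit cases. The obstacle problem is solved in Section~\ref{sec:obstacle}. With an obstacle of constant width it gives Theorem~\ref{thm:disks} and the density statement (Section~\ref{sec:disks}); with a width that vanishes at $\lambda$ it gives the multiplier $\psi$ (Section~\ref{sec:exact}). Section~\ref{sec:A} treats the algebra $A$ and uses only the density statement.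

\section{Multipliers, characters and fibers}\label{sec:basic}

We first need a test for membership in $M$ that involves only the sizes of $\varphi$ and $\varphi'$.

\begin{lemma}\label{lem:mult}
A holomorphic function $\varphi$ on $\mathbb D$ lies in $M$ if and only if it is bounded and there is a constant $C$ with $\|\varphi'f\|_2\le C\|f\|$ for all polynomials $f$. In that case the estimate holds for all $f\in\mathcal D_0$, and $\|\varphi\|_\infty\le\|\varphi\|_M$.
\end{lemma}

\begin{proof}
Let $\varphi\in M$. The kernel function $k_a(z)=\sum_n(\bar az)^n/(n+1)$ satisfies $\langle f,k_a\rangle=f(a)$, so $\langle f,M_\varphi^*k_a\rangle=\varphi(a)f(a)$ and $M_\varphi^*k_a=\overline{\varphi(a)}k_a$. Hence $|\varphi(a)|\le\|\varphi\|_M$. From $\varphi'f=(\varphi f)'-\varphi f'$ we get $\|\varphi'f\|_2\le2\sqrt\pi\,\|\varphi\|_M\|f\|$.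

Conversely, let $\varphi$ be bounded and satisfy the estimate for polynomials. The Taylor polynomials $f_n$ of $f\in\mathcal D_0$ converge to $f$ pointwise and $\|f_n\|\le\|f\|$, so Fatou's lemma gives $\|\varphi'f\|_2\le C\|f\|$. Then $\varphi f\in H^2$ because $\varphi$ is bounded, and $(\varphi f)'=\varphi'f+\varphi f'\in L^2(\mathbb D)$.
\end{proof}

The next lemma is the bridge from $\mathbb D$ to $\mathfrak M$. It lets us prove inequalities on $\mathbb D$ and use them at characters, without any knowledge of how $\mathbb D$ sits in $\mathfrak M$.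

\begin{lemma}\label{lem:range}
If $\varphi\in M$ and $m\in\mathfrak M$, then $\hat\varphi(m)\in\overline{\varphi(\mathbb D)}$. In particular $|\hat\varphi(m)|\le\|\varphi\|_\infty$, and a bound $|\operatorname{Re}\varphi|\le\varepsilon$ or $|\operatorname{Im}\varphi|\le\varepsilon$ on $\mathbb D$ implies the same bound for $\hat\varphi$ on $\mathfrak M$.
\end{lemma}

\begin{proof}
Let $b\notin\overline{\varphi(\mathbb D)}$, so that $|\varphi-b|\ge c>0$ on $\mathbb D$. The function $1/(\varphi-b)$ is bounded by $c^{-1}$ and its derivative by $c^{-2}|\varphi'|$, so it lies in $M$ by Lemma~\ref{lem:mult}. Thus $\varphi-b$ is invertible and $\hat\varphi(m)\ne b$.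
\end{proof}

\begin{lemma}\label{lem:fibers}
If $m\in\mathfrak M$ and $a=\hat z(m)$ has $|a|<1$, then $m$ is evaluation at $a$. Consequently $X=\{|\hat z|=1\}=\bigcup_{\lambda\in\mathbb T}X_\lambda$. Each $X_\lambda$ is compact and nonempty, and $\hat p=p(\lambda)$ on $X_\lambda$ for every polynomial $p$.
\end{lemma}

\begin{proof}
Let $\varphi\in M$, $\psi=(\varphi-\varphi(a))/(z-a)$ and $\delta=(1-|a|)/2$. On the compact disk $|z-a|\le\delta$ both $\psi$ and $\psi'$ are bounded. For $|z-a|\ge\delta$ we have $|\psi|\le2\|\varphi\|_\infty/\delta$ and $|\psi'|\le|\varphi'|/\delta+2\|\varphi\|_\infty/\delta^2$. So $\psi$ is bounded and $|\psi'|\le C(|\varphi'|+1)$. Since $\|f\|_2^2=\pi\sum|a_n|^2/(n+1)\le\pi\|f\|^2$, Lemma~\ref{lem:mult} gives $\psi\in M$. Applying $m$ to $\varphi-\varphi(a)=(z-a)\psi$ yields $\hat\varphi(m)=\varphi(a)$. As $|\hat z|\le1$ by Lemma~\ref{lem:range}, the description of $X$ follows. The fiber $X_\lambda$ is closed, and it is nonempty because $1/(z-\lambda)$ is unbounded, so that $z-\lambda$ is not invertible. Finally $\hat p=p(\hat z)$.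
\end{proof}

On a fiber, only the behavior of a multiplier near $\lambda$ matters. To see this we use the polynomial
\[
q(z)=q_\lambda(z)=\tfrac12(1+\bar\lambda z),
\]
which has $q(\lambda)=1$ and $|q|<1$ on $\overline{\mathbb D}\setminus\{\lambda\}$. Since $\hat q=q(\hat z)$, we have $\hat q=1$ on $X_\lambda$ and $|\hat q|<1$ on $\mathfrak M\setminus X_\lambda$.

\begin{lemma}\label{lem:local}
Let $G\in M$ and $m\in X_\lambda$. Then $|\hat G(m)|\le\limsup_{z\to\lambda}|G(z)|$. If $\operatorname{Re}G(z)\to0$ as $z\to\lambda$, then $\operatorname{Re}\hat G(m)=0$.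
\end{lemma}

\begin{proof}
Let $\Gamma>\limsup_{z\to\lambda}|G(z)|$, and choose $\delta>0$ with $|G|\le\Gamma$ on $\mathbb D\cap\{|z-\lambda|<\delta\}$. On the rest of $\mathbb D$ we have $|q|\le\gamma$ for some $\gamma<1$, so $|q^NG|\le\gamma^N\|G\|_\infty\le\Gamma$ there for large $N$. Hence $\|q^NG\|_\infty\le\Gamma$, and $|\hat G(m)|=|\hat q(m)^N\hat G(m)|\le\Gamma$ by Lemma~\ref{lem:range}. For the second claim, the exponential series converges in $M$, so $e^{\pm G}\in M$ with Gelfand transform $e^{\pm\hat G}$. If $\operatorname{Re}G\to0$ then $|e^{\pm G}|\to1$, and the first claim gives $e^{\pm\operatorname{Re}\hat G(m)}\le1$.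
\end{proof}

\section{Two cases worked by hand}\label{sec:examples}

\subsection*{A multiplier that winds around the circle}
If every multiplier had a limit at $\lambda$, then $X_\lambda$ would be a single point by Lemma~\ref{lem:local}, and there would be nothing to prove. We construct a multiplier without a limit at $1$ and see why it is nevertheless constant along every disk in $X_1$. The construction rests on a Hardy inequality.

\begin{lemma}\label{lem:hardy}
For every polynomial $f$,
\[
\int_{\mathbb D}\frac{|f(z)|^2}{|1-z|^2\log^2(2e/|1-z|)}\,dA\le4\pi\|f\|^2 .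
\]
\end{lemma}

\begin{proof}
Write $z=1-se^{i\theta}$ with $|\theta|<\pi/2$ and $0<s<2\cos\theta$, and put $t=\log(2e/s)$. Then $t$ runs over $(t_\theta,\infty)$ with $t_\theta=\log(e/\cos\theta)\ge1$, and $dA=s^2\,dt\,d\theta$. For fixed $\theta$ let $F(t)=f(z)$, so that $|F'(t)|=s|f'(z)|$, and let $I=\int_{t_\theta}^\infty|F|^2t^{-2}dt$ and $J=\int_{t_\theta}^\infty|F'|^2dt$. The left side of the lemma is $\int I\,d\theta$, and $\int J\,d\theta=\|f'\|_2^2$. Since $F$ is bounded, $I$ is finite, and integration by parts gives
\[
I=\frac{|F(t_\theta)|^2}{t_\theta}+\int_{t_\theta}^\infty\frac{(|F|^2)'}{t}\,dt\le|F(t_\theta)|^2+2\sqrt{IJ}\le|F(t_\theta)|^2+\frac I2+2J .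
\]
So $I\le2|F(t_\theta)|^2+4J$. Now $F(t_\theta)=f(1-2\cos\theta\,e^{i\theta})=f(-e^{2i\theta})$, and $\int_{-\pi/2}^{\pi/2}|f(-e^{2i\theta})|^2d\theta=\pi\|f\|_{H^2}^2$. Hence $\int I\,d\theta\le2\pi\|f\|_{H^2}^2+4\|f'\|_2^2\le4\pi\|f\|^2$.
\end{proof}

\begin{example}\label{ex:wind}
With principal branches let $\ell(z)=\log(2e/(1-z))$ and $\omega=\log\ell$. Then $\operatorname{Re}\ell=\log(2e/|1-z|)>1$ and $|\operatorname{Im}\ell|<\pi/2$. So $\operatorname{Im}\omega=\arg\ell$ is bounded by $\pi/2$ and tends to $0$ as $z\to1$, and $|\omega'|=1/|(1-z)\ell|\le1/(|1-z|\log(2e/|1-z|))$. The functions $\varphi=e^{i\omega}$ and $\psi=e^{-i\omega}$ are bounded by $e^{\pi/2}$ and their derivatives by $e^{\pi/2}|\omega'|$, so $\varphi,\psi\in M$ by Lemmas~\ref{lem:mult} and~\ref{lem:hardy}.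

For $0<x<1$ the number $\omega(x)$ is real and increases to $\infty$ as $x\to1$. So each $b\in\mathbb T$ equals $\varphi(x_n)$ along some sequence $x_n\to1$, and a cluster point $m$ of $(x_n)$ in $\mathfrak M$ has $m\in X_1$ and $\hat\varphi(m)=b$. The fiber $X_1$ is therefore uncountable. On the other hand,
\[
|\psi-\overline\varphi|=|e^{\operatorname{Im}\omega}-e^{-\operatorname{Im}\omega}|\to0\qquad(z\to1).
\]
By Lemma~\ref{lem:local}, $|\hat\varphi|\le1$ and $|\hat\psi|\le1$ on $X_1$, and $\hat\varphi\hat\psi=1$; hence $\hat\psi=\overline{\hat\varphi}$ on $X_1$. If $L$ is an analytic disk in $X_1$, then $\hat\varphi\circ L$ and its complex conjugate $\hat\psi\circ L$ are both holomorphic, so $\hat\varphi\circ L$ is constant.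
\end{example}

The last sentence is the strategy of the paper: conjugate $\hat\varphi$ on the fiber, or equivalently find a multiplier $H$ that is close to the real function $\operatorname{Re}\varphi$. In the example $H=\cos\omega$ does this, because $\varphi$ is a function of the nearly real function $\omega$. A general multiplier comes with no such $\omega$. All that we can arrange is that its Dirichlet integral $\eta^2=\|\varphi'\|_2^2$ is small, and $H$ has to be built from that.

\subsection*{A rectangle}
The choice $H=\varphi$ has exactly the right real part and no control on the imaginary part. So we allow an error $\varepsilon$ in the real part on the boundary and spend it on making the real part $g$ of $H$ as flat as possible, in the sense of the energy $\int|\nabla g|^2$. The problem can be solved by hand when $\mathbb D$ is replaced by a rectangle $R=(0,a)\times(0,b)$ and $\varphi(x+iy)=x+iy$, so that $\operatorname{Re}\varphi=x$ and $\eta^2=ab$.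

\begin{example}\label{ex:rect}
Minimize $\int_R|\nabla v|^2$ over real $v\in C^1(\overline R)$ with $|v-x|\le\varepsilon$ on $\partial R$. If $a\le2\varepsilon$, the constant $a/2$ is a minimizer, and $H=a/2$ is real, however large $b$ is. Let $a>2\varepsilon$. An admissible $v$ has $v(a,y)-v(0,y)\ge a-2\varepsilon$, so $\int_0^a|\partial_xv|^2dx\ge(a-2\varepsilon)^2/a$ for each $y$ by the Cauchy--Schwarz inequality. Equality holds for $g=\varepsilon+(1-2\varepsilon/a)x$, which is admissible because $g-x=\varepsilon(1-2x/a)$. Take $H=\varepsilon+(1-2\varepsilon/a)(x+iy-ib/2)$. Then $\operatorname{Re}H=g$ and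
\[
|\operatorname{Im}H|\le\Big(1-\frac{2\varepsilon}a\Big)\frac b2=\frac{\eta^2}2\cdot\frac{a-2\varepsilon}{a^2}\le\frac{\eta^2}{16\varepsilon},
\]
where the last step is $(a-4\varepsilon)^2\ge0$, with equality for $a=4\varepsilon$. The outer normal derivative of $g$ vanishes on the horizontal sides, where the constraint is slack, is positive on the right side, where $g=x-\varepsilon$, and is negative on the left side, where $g=x+\varepsilon$.
\end{example}

A rectangle of small area is narrow or flat, and the minimizer handles both shapes with one bound. The same sign pattern explains the bound on the disk. Let $u=\operatorname{Re}\varphi$, let $g$ be the minimizer, $\tau=g-u$, and let $\tilde g$ be the harmonic conjugate of $g$. Argue formally, as if everything were smooth up to $\mathbb T$. Where $|\tau|<\varepsilon$ the boundary values can be moved both ways, so $\partial_rg=0$. Where $\tau=-\varepsilon$ they can only be raised, so $\partial_rg\ge0$, and where $\tau=\varepsilon$ we get $\partial_rg\le0$. In all cases $\varepsilon|\partial_rg|=-\tau\,\partial_rg$. By the Cauchy--Riemann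 equation $\partial_\theta\tilde g=\partial_rg$ on $\mathbb T$ and Green's formula,
\[
\varepsilon\int_{\mathbb T}|\partial_\theta\tilde g|\,d\theta=-\int_{\mathbb D}\nabla g\cdot\nabla\tau\,dA=\int_{\mathbb D}\big(\nabla g\cdot\nabla u-|\nabla g|^2\big)dA\le\frac{\eta^2}4 .
\]
So $\tilde g$ has total variation at most $\eta^2/(4\varepsilon)$ on $\mathbb T$, hence oscillation at most $\eta^2/(8\varepsilon)$. Two things are missing. The boundary values of $u$ need not be continuous, so the sets $\{\tau=\pm\varepsilon\}$ are defined only up to null sets and cannot be used to discuss the sign of $\partial_rg$. And $H=g+i\tilde g$ must be a multiplier, not only a bounded function of finite energy.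

\section{The obstacle problem}\label{sec:obstacle}

Let $W^{1,2}=W^{1,2}(\mathbb D)$ be the real Hilbert space of real functions in $L^2(\mathbb D)$ whose distributional gradient is in $L^2(\mathbb D)$. Put
\[
E(v,\xi)=\int_{\mathbb D}\nabla v\cdot\nabla\xi\,dA,\qquad E(v)=E(v,v),
\]
so that the norm of $W^{1,2}$ is given by $\|v\|_2^2+E(v)$. Lipschitz functions on $\overline{\mathbb D}$ lie in $W^{1,2}$ and have bounded gradient. The trace $\operatorname{Tr}:W^{1,2}\to L^2(\mathbb T)$ is the bounded linear map with $\operatorname{Tr}v=v|_{\mathbb T}$ for $v\in W^{1,2}\cap C(\overline{\mathbb D})$. Let $P[F]$ denote the Poisson integral of $F\in L^1(\mathbb T)$. We use the following standard facts.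
\begin{itemize}
\item[(S1)] $W^{1,2}\cap L^\infty$ is an algebra, the product rule for gradients holds in it, and $\operatorname{Tr}$ is multiplicative on it.
\item[(S2)] For $\nu\ge0$ the truncation $T_\nu v=\max\{-\nu,\min\{\nu,v\}\}$ maps $W^{1,2}$ to itself, $E(T_\nu v)\le E(v)$, and $\operatorname{Tr}T_\nu v=T_\nu\operatorname{Tr}v$. In particular $|v|\le\nu$ implies $|\operatorname{Tr}v|\le\nu$ a.e.
\item[(S3)] If $v\in W^{1,2}$ and $E(v,\xi)=0$ for all $\xi\in C_c^\infty(\mathbb D)$, then $v$ is harmonic (Weyl's lemma). A harmonic $v\in W^{1,2}$ equals $P[\operatorname{Tr}v]$.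
\item[(S4)] $|P[F]|\le P[|F|]\le\|F\|_\infty$. If $F$ is bounded and $F(e^{i\theta})\to0$ as $e^{i\theta}\to1$, then $P[F](z)\to0$ as $z\to1$.
\end{itemize}
On $\mathbb T$ we often write $v$ for $\operatorname{Tr}v$.

We allow the width of the obstacle to be a function $\rho$, since Section~\ref{sec:exact} needs this. To avoid the contact sets, note that the sign pattern found above is equivalent to the two inequalities $(\rho-\tau)\,\partial_rg\ge0$ and $-(\rho+\tau)\,\partial_rg\ge0$ on $\mathbb T$. These have a weak form, part (c) below, that needs no regularity: the two expressions are positive measures $\mu_1$ and $\mu_2$, and $\mu_1-\mu_2=2\rho\,\partial_rg$. Part (b) is a weighted energy inequality. It will give both the multiplier property and the decay of the energy near a boundary point.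

\begin{lemma}\label{lem:obstacle}
Let $\varphi\in M$, $u=\operatorname{Re}\varphi$, and let $\rho\ge0$ be in $W^{1,2}\cap C(\overline{\mathbb D})$. There is a bounded harmonic $g\in W^{1,2}$ such that, with $\tau=g-u$:
\begin{enumerate}
\item[(a)] $|\tau|\le\rho$ a.e.\ on $\mathbb T$, and $|\tau|\le P[\rho|_{\mathbb T}]$ on $\mathbb D$.
\item[(b)] $\|w\nabla g\|_2\le\|w\varphi'\|_2+2\|\tau\nabla w\|_2$ for every real Lipschitz function $w$ on $\overline{\mathbb D}$.
\item[(c)] There are finite positive Borel measures $\mu_1,\mu_2$ on $\mathbb T$ such that for all real Lipschitz functions $\xi$ on $\overline{\mathbb D}$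
\[
\int_{\mathbb T}\xi\,d\mu_1=E\big(g,(\rho-\tau)\xi\big),\qquad\int_{\mathbb T}\xi\,d\mu_2=-E\big(g,(\rho+\tau)\xi\big).
\]
In particular $\int_{\mathbb T}\xi\,d(\mu_1-\mu_2)=2E(g,\rho\xi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The function $u$ is bounded and harmonic, $|\nabla u|=|\varphi'|$, and $\varphi\in\mathcal D_0$; so $u\in W^{1,2}\cap L^\infty$. Let
\[
\mathcal K=\{v\in W^{1,2}:|\operatorname{Tr}v-\operatorname{Tr}u|\le\rho\text{ a.e.\ on }\mathbb T\}.
\]
This set contains $u$ and is convex. It is norm closed, because $\operatorname{Tr}$ is continuous and an $L^2(\mathbb T)$-convergent sequence has an a.e.\ convergent subsequence. A closed convex subset of a Hilbert space is weakly closed.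

Let $(v_j)$ be a minimizing sequence for $E$ on $\mathcal K$. The energy does not control $\|v_j\|_2$, so we truncate. Traces of elements of $\mathcal K$ take values in $[-\nu,\nu]$ with $\nu=\|u\|_\infty+\|\rho\|_\infty$. By (S2), $T_\nu v_j$ has the same trace as $v_j$ and no larger energy, so $(T_\nu v_j)$ is a minimizing sequence in $\mathcal K$ that is bounded in $W^{1,2}$. Let $g\in\mathcal K$ be the weak limit of a subsequence. The gradients converge weakly in $L^2$, so $E(g)\le\liminf E(T_\nu v_j)$, and $g$ minimizes $E$ on $\mathcal K$. For $v\in\mathcal K$ and $0<t\le1$ we have $g+t(v-g)\in\mathcal K$, so $2tE(g,v-g)+t^2E(v-g)\ge0$. Dividing by $t$ and letting $t\to0$,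
\begin{equation}\label{eq:VI}
E(g,v-g)\ge0\qquad(v\in\mathcal K).
\end{equation}
Every assertion comes from \eqref{eq:VI} with a suitable $v$.

(a) For $\xi\in C_c^\infty(\mathbb D)$ the functions $g\pm\xi$ have the trace of $g$, so $E(g,\xi)=0$. By (S3), $g$ is harmonic and $g=P[\operatorname{Tr}g]$, so $|g|\le\nu$. Also $\tau=P[\operatorname{Tr}\tau]$ and $|\operatorname{Tr}\tau|\le\rho$, so (S4) gives the bound on $\mathbb D$.

(b) Choose $t>0$ with $tw^2\le1$ and let $v=g-tw^2\tau$. By (S1), $v-u=(1-tw^2)\tau$ on $\mathbb T$, which is at most $|\tau|\le\rho$ in modulus. So $v\in\mathcal K$ and $E(g,w^2\tau)\le0$. Since $\nabla(w^2\tau)=w^2\nabla g-w^2\nabla u+2w\tau\nabla w$, this reads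
\[
\|w\nabla g\|_2^2\le\int_{\mathbb D}w^2\,\nabla g\cdot\nabla u\,dA-2\int_{\mathbb D}w\tau\,\nabla g\cdot\nabla w\,dA\le\|w\nabla g\|_2\big(\|w\varphi'\|_2+2\|\tau\nabla w\|_2\big).
\]

(c) Let $\xi$ be Lipschitz with $\xi\ge0$ on $\mathbb T$, and choose $t>0$ with $t\xi\le1$ on $\mathbb T$. On $\mathbb T$ we have $\tau+t\xi(\rho-\tau)\in[\tau,\rho]$ and $\tau-t\xi(\rho+\tau)\in[-\rho,\tau]$. So $g+t(\rho-\tau)\xi$ and $g-t(\rho+\tau)\xi$ lie in $\mathcal K$, and \eqref{eq:VI} shows that both right-hand sides in (c) are nonnegative. If $\xi|_{\mathbb T}=0$, this applies to $\xi$ and to $-\xi$, so both sides vanish; hence they depend only on $\xi|_{\mathbb T}$. A function $\xi_0$ on $\mathbb T$ with $|\xi_0(b)-\xi_0(b')|\le C|b-b'|$ extends to the Lipschitz function $z\mapsto\min_{b\in\mathbb T}(\xi_0(b)+C|z-b|)$ on $\overline{\mathbb D}$. So we obtain two positive linear functionals $\ell_1,\ell_2$ on the real Lipschitz functions on $\mathbb T$. From $\|\xi_0\|_\infty\pm\xi_0\ge0$ we get $|\ell_i(\xi_0)|\le\ell_i(1)\|\xi_0\|_\infty$, so $\ell_i$ extends by density to a positive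 functional on $C(\mathbb T)$, and the Riesz representation theorem gives $\mu_i$. Subtracting the two formulas gives the last identity.
\end{proof}

Let $\tilde g$ be a harmonic conjugate of $g$, determined up to an additive constant, and $H=g+i\tilde g=\sum c_nz^n$. Since $|H'|=|\nabla g|$, we have $\pi\sum n|c_n|^2=E(g)<\infty$. Hence $H(re^{i\theta})$ converges in $L^2(\mathbb T)$ as $r\to1$, and $\tilde g=P[\tilde g^*]$, where $\tilde g^*$ is the $L^2$ limit of $\tilde g(re^{i\theta})$. The next lemma says that once the normal derivative of $g$ is known to be a finite measure, $\tilde g^*$ is its primitive and $H$ is a multiplier. We cut the circle at $1$ and put $I_\theta=\{e^{is}:0<s<\theta\}$.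

\begin{lemma}\label{lem:conj}
In the situation of Lemma~\ref{lem:obstacle}, let $\kappa$ be a finite signed Borel measure on $\mathbb T\setminus\{1\}$ with $E(g,\xi)=\int\xi\,d\kappa$ for all real $\xi\in C^\infty(\overline{\mathbb D})$ that vanish near $1$. Then there is a constant $c$ with $\tilde g^*(e^{i\theta})=c+\kappa(I_\theta)$ for a.e.\ $\theta\in(0,2\pi)$, and $H\in M$.
\end{lemma}

\begin{proof}
Let $\xi\in C^\infty(\overline{\mathbb D})$. Green's formula on $r\mathbb D$, the Cauchy--Riemann equation $r\partial_rg=\partial_\theta\tilde g$ and an integration by parts in $\theta$ give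
\[
\int_{r\mathbb D}\nabla g\cdot\nabla\xi\,dA=\int_0^{2\pi}\xi\,r\partial_rg\,d\theta=-\int_0^{2\pi}\tilde g(re^{i\theta})\,\partial_\theta\xi(re^{i\theta})\,d\theta .
\]
Letting $r\to1$ we obtain $E(g,\xi)=-\int_0^{2\pi}\tilde g^*\,\partial_\theta\xi\,d\theta$. Given a real $\xi_0\in C_c^\infty((0,2\pi))$, let $\xi(re^{i\theta})=\beta(r)\xi_0(\theta)$, where $\beta$ is smooth, vanishes near $0$ and $\beta(1)=1$. This $\xi$ is smooth on $\overline{\mathbb D}$ and vanishes in a sector around the segment $[0,1]$, hence near $1$. So $-\int_0^{2\pi}\tilde g^*\xi_0'\,d\theta=\int\xi_0\,d\kappa$. By Fubini's theorem the function $J(\theta)=\kappa(I_\theta)$ satisfies the same identity: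
\[
-\int_0^{2\pi}J(\theta)\xi_0'(\theta)\,d\theta=-\int\Big(\int_s^{2\pi}\xi_0'(\theta)\,d\theta\Big)d\kappa(e^{is})=\int\xi_0(s)\,d\kappa(e^{is}).
\]
Thus $\tilde g^*-J$ has distributional derivative $0$ on $(0,2\pi)$, and so it is a.e.\ constant.

Since $J$ is bounded, so are $\tilde g=P[\tilde g^*]$ and $H$. For a nonzero polynomial $f$ take $w=|f|$ in Lemma~\ref{lem:obstacle}(b). This function is Lipschitz on $\overline{\mathbb D}$, and $|\nabla|f||=|f'|$ off the finitely many zeros of $f$. Therefore
\begin{equation}\label{eq:carleson}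
\|fH'\|_2\le\|f\varphi'\|_2+2\sup_{\mathbb D}|\tau|\,\|f'\|_2\le C\|f\|,
\end{equation}
where the last step uses Lemma~\ref{lem:mult} for $\varphi$. By the same lemma, $H\in M$.
\end{proof}

Inequality \eqref{eq:carleson} is the only place where $\varphi\in M$ is used beyond $\varphi\in H^\infty\cap\mathcal D_0$.

\section{Nearly real multipliers and the absence of disks}\label{sec:disks}

A constant width $\rho\equiv\varepsilon$ turns the formal computation of Section~\ref{sec:examples} into a proof, with the constant of Example~\ref{ex:rect}.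

\begin{proposition}\label{prop:real}
Let $\varphi\in M$, $\eta^2=\int_{\mathbb D}|\varphi'|^2dA$ and $\varepsilon>0$. There is $H\in M$ with
\[
|\operatorname{Re}H-\operatorname{Re}\varphi|\le\varepsilon,\qquad|\operatorname{Im}H|\le\frac{\eta^2}{16\,\varepsilon}\qquad\text{on }\mathbb D .
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:obstacle} with $\rho\equiv\varepsilon$. By (a), $|g-u|\le\varepsilon$ on $\mathbb D$. Taking $\xi=1$ in (c), and using $xy-x^2\le y^2/4$ with $x=\|\nabla g\|_2$ and $y=\|\nabla u\|_2=\eta$, we get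
\[
\mu_1(\mathbb T)=\mu_2(\mathbb T)=-E(g,\tau)=E(g,u)-E(g)\le\tfrac14\eta^2 .
\]
By the last identity in (c), $E(g,\xi)=\int\xi\,d\kappa$ for smooth $\xi$ vanishing near $1$, where $\kappa$ is the restriction of $(\mu_1-\mu_2)/(2\varepsilon)$ to $\mathbb T\setminus\{1\}$. Lemma~\ref{lem:conj} shows that $H\in M$ and $\tilde g^*=c+J$ a.e., with $J(\theta)=\kappa(I_\theta)$. A difference $J(\theta_2)-J(\theta_1)$ with $\theta_1<\theta_2$ equals $\kappa(I)$ for an arc $I$, and $-\mu_2(I)\le2\varepsilon\kappa(I)\le\mu_1(I)$ gives $|\kappa(I)|\le\eta^2/(8\varepsilon)$. So the values of $c+J$ lie in an interval of length at most $\eta^2/(8\varepsilon)$. Subtracting its midpoint from $\tilde g$, we get $|\tilde g^*|\le\eta^2/(16\varepsilon)$ a.e., and (S4) gives the bound on $\mathbb D$.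
\end{proof}

For fixed nonconstant $\varphi$ the second bound grows as $\varepsilon\to0$. It could not tend to $0$, for then $\operatorname{Re}\varphi$ would be a uniform limit of holomorphic functions, hence constant. So the proposition is useful only when $\eta$ is small compared with $\sqrt\varepsilon$. On a fiber this costs nothing, because polynomials are constant there and absorb almost all of the Dirichlet integral.

\begin{corollary}\label{cor:approx}
Let $\varphi\in M$, $\lambda\in\mathbb T$ and $\varepsilon>0$. There is $H\in M$ with $|\hat H-\operatorname{Re}\hat\varphi|\le2\varepsilon$ on $X_\lambda$.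
\end{corollary}

\begin{proof}
Let $\varphi=\sum a_jz^j$, let $S_n$ be its $n$th Taylor polynomial and $p=S_n-S_n(\lambda)$. Since $\varphi\in\mathcal D_0$, we have $\|(\varphi-p)'\|_2^2=\pi\sum_{j>n}j|a_j|^2\le\varepsilon^2$ for large $n$. Proposition~\ref{prop:real} applied to $\varphi-p$ gives $H\in M$ with $|\operatorname{Re}(H-\varphi+p)|\le\varepsilon$ and $|\operatorname{Im}H|\le\varepsilon/16\le\varepsilon$ on $\mathbb D$. By Lemma~\ref{lem:range} the same inequalities hold for the Gelfand transforms on $\mathfrak M$. On $X_\lambda$ we have $\hat p=p(\lambda)=0$, so $|\hat H-\operatorname{Re}\hat\varphi|\le|\operatorname{Re}\hat H-\operatorname{Re}\hat\varphi|+|\operatorname{Im}\hat H|\le2\varepsilon$.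
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disks}]
Let $L:\mathbb D\to X$ be as in the theorem. By Lemma~\ref{lem:fibers} the holomorphic function $\hat z\circ L$ is unimodular, so it is a constant $\lambda\in\mathbb T$, and $L(\mathbb D)\subset X_\lambda$. Let $\varphi\in M$ and $f=\hat\varphi\circ L$. By Corollary~\ref{cor:approx}, $\operatorname{Re}f$ is a uniform limit on $\mathbb D$ of holomorphic functions $\hat H\circ L$. So $\operatorname{Re}f$ is holomorphic and real-valued, hence constant, and then $f$ is constant. The functions $\hat\varphi$ separate the points of $\mathfrak M$, so $L$ is constant.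

Now let $L:\mathbb D\to\mathfrak M$ be any analytic disk. Then $\sigma=\hat z\circ L$ is holomorphic with values in $\overline{\mathbb D}$. If $|\sigma|$ attains the value $1$, then $\sigma$ is a unimodular constant by the maximum principle, so $L(\mathbb D)\subset X$ and $L$ is constant. Otherwise $\sigma$ maps $\mathbb D$ into $\mathbb D$, and $L(\zeta)$ is evaluation at $\sigma(\zeta)$ by Lemma~\ref{lem:fibers}. Conversely, constant maps are analytic disks, and so are the maps induced by a holomorphic $\sigma:\mathbb D\to\mathbb D$, since $\hat\varphi\circ L=\varphi\circ\sigma$.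
\end{proof}

\begin{remark}
The hypothesis $L(\mathbb D)\subset X$ is used to confine $L$ to one fiber, where $\hat p=0$. The inclusion $M\subset\mathcal D_0$ is what makes $\eta$ small, and it is the step that fails for $H^\infty$. The function $S$ of Section~\ref{sec:intro} has $\|S'\|_2^2=\int_{x>0}e^{-2x}\,dx\,dy=\infty$ by the change of variables $W(z)=x+iy$, and the analogue of Corollary~\ref{cor:approx} is false for it: along the disk $L$ constructed there, $\operatorname{Re}\hat S\circ L=\operatorname{Re}S$ is not a uniform limit of holomorphic functions.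
\end{remark}

Corollary~\ref{cor:approx} also gives the density statement of Theorem~\ref{thm:fiber}(1).

\begin{corollary}\label{cor:dense}
For every $\lambda\in\mathbb T$ the algebra $\hat M|_{X_\lambda}$ is uniformly dense in $C(X_\lambda)$.
\end{corollary}

\begin{proof}
Let $B$ be the uniform closure of $\hat M|_{X_\lambda}$. It is a closed subalgebra of $C(X_\lambda)$ that contains the constants and separates points. For $\varphi\in M$ we have $\operatorname{Re}\hat\varphi\in B$ by Corollary~\ref{cor:approx}, so $\overline{\hat\varphi}=2\operatorname{Re}\hat\varphi-\hat\varphi\in B$, and by continuity $B$ is closed under conjugation. The Stone--Weierstrass theorem gives $B=C(X_\lambda)$.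
\end{proof}

\section{Exact conjugation at a boundary point}\label{sec:exact}

To prove that $\hat M|_{X_\lambda}$ itself is closed under conjugation, we cannot let $\varepsilon\to0$ in Corollary~\ref{cor:approx}: the bound \eqref{eq:carleson} for those multipliers involves $\varphi-S_n$, over whose multiplier norm we have no control. Instead we solve a single obstacle problem whose width $\rho$ tends to $0$ at $\lambda$.

\begin{proposition}\label{prop:exact}
For every $\varphi\in M$ there is $H\in M$ with $H(z)-\operatorname{Re}\varphi(z)\to0$ as $z\to1$, $z\in\mathbb D$.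
\end{proposition}

With $\rho(1)=0$ the real part of $H-\varphi$ tends to $0$ at $1$ by Lemma~\ref{lem:obstacle}(a). The difficulty moves to the normal derivative $(\mu_1-\mu_2)/(2\rho)$, which may have infinite mass near $1$. So $\rho$ must tend to $0$ slowly compared with the masses of $\mu_1,\mu_2$ near $1$, and these masses depend on the energy of $\rho$ itself. Both demands can be met because a function can drop from $1$ to $0$ across an annulus centered at $1$ with arbitrarily small energy, provided the ratio of the radii is large.

\begin{proof}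
\emph{Step 1: the width $\rho$.} For a decreasing sequence $r_0=2>r_1>\cdots$ let $B_k=\mathbb D\cap\{|z-1|<r_k\}$ and
\[
\chi_k(z)=\min\Big\{1,\max\Big\{0,\frac{\log(r_k/|z-1|)}{\log(r_k/r_{k+1})}\Big\}\Big\},\qquad\chi_k(1)=1 .
\]
The function $\chi_k$ is Lipschitz on $\overline{\mathbb D}$, equals $1$ for $|z-1|\le r_{k+1}$ and $0$ for $|z-1|\ge r_k$. In polar coordinates about $1$,
\[
E(\chi_k)\le\frac{2\pi}{\log^2(r_k/r_{k+1})}\int_{r_{k+1}}^{r_k}\frac{ds}s=\frac{2\pi}{\log(r_k/r_{k+1})} .
\]
Given $r_k$, both this bound and $\int_{B_{k+1}}|\varphi'|^2dA$ tend to $0$ as $r_{k+1}\to0$. So we can choose $r_k\downarrow0$ inductively with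
\begin{equation}\label{eq:radii}
\|\nabla\chi_k\|_2\le4^{-k}\quad(k\ge0),\qquad\|\varphi'\|_{L^2(B_k)}\le4^{-k}\quad(k\ge1).
\end{equation}
Put $\rho_n=1-\sum_{k=0}^n2^{-k-1}\chi_k$ and $\rho=1-\sum_{k\ge0}2^{-k-1}\chi_k$. Then $\rho_n\to\rho$ uniformly and the gradients converge in $L^2$, so $\rho\in W^{1,2}\cap C(\overline{\mathbb D})$, with $0\le\rho\le1$ and $\rho(1)=0$. The sets $Q_k=\overline{\mathbb D}\cap\{r_{k+1}\le|z-1|\le r_k\}$, $k\ge0$, cover $\overline{\mathbb D}\setminus\{1\}$. On $Q_k$ we have $\chi_j=1$ for $j<k$ and $\chi_j=0$ for $j>k$, so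
\[
\rho=2^{-k}(1-\chi_k/2)\in[2^{-k-1},2^{-k}]\quad\text{on }Q_k,\qquad\int_{B_k}|\nabla\rho|^2dA\le\sum_{j\ge k}4^{-j-1}16^{-j}\le16^{-k}.
\]
The function $\rho$ need not be Lipschitz at $1$. However, $\rho_n$ is Lipschitz on $\overline{\mathbb D}$, $\rho_n\ge2^{-n-1}$, and $\rho_n=\rho$ for $|z-1|\ge r_{n+1}$.

Apply Lemma~\ref{lem:obstacle} with this $\rho$. By (a) and (S4), $|\tau|\le1$ on $\mathbb D$ and $\tau(z)\to0$ as $z\to1$.

\emph{Step 2: energy near $1$.} For $k\ge1$, part (b) with $w=\chi_k$ and \eqref{eq:radii} give
\[
\|\nabla g\|_{L^2(B_{k+1})}\le\|\chi_k\nabla g\|_2\le\|\varphi'\|_{L^2(B_k)}+2\|\nabla\chi_k\|_2\le3\cdot4^{-k}.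
\]

\emph{Step 3: mass near $1$.} Let $k\ge1$ and take $\xi=\chi_{k+1}$ in (c). The gradient
\[
\nabla\big((\rho\mp\tau)\chi_{k+1}\big)=\chi_{k+1}(\nabla\rho\mp\nabla g\pm\nabla u)+(\rho\mp\tau)\nabla\chi_{k+1}
\]
vanishes a.e.\ off $B_{k+1}$. As $|\rho\mp\tau|\le2$, its $L^2$ norm is at most $4^{-k-1}+3\cdot4^{-k}+4^{-k-1}+2\cdot4^{-k-1}=4\cdot4^{-k}$. With Step 2 and the Cauchy--Schwarz inequality,
\[
\mu_i\big(\mathbb T\cap\{|z-1|\le r_{k+2}\}\big)\le\int\chi_{k+1}\,d\mu_i\le12\cdot16^{-k}\qquad(i=1,2).
\]

\emph{Step 4: the normal derivative is a finite measure.} On $Q_k$ we have $1/(2\rho)\le2^k$. For $k\ge3$, Step 3 gives $\int_{Q_k\cap\mathbb T}(2\rho)^{-1}d(\mu_1+\mu_2)\le24\cdot2^k\cdot16^{2-k}$, which is summable in $k$, and the terms with $k\le2$ are finite. So $d\kappa=(2\rho)^{-1}d(\mu_1-\mu_2)$ defines a finite signed measure on $\mathbb T\setminus\{1\}$. Let $\xi$ be a real Lipschitz function on $\overline{\mathbb D}$ that vanishes near $1$, say for $|z-1|\le r_{n+1}$. Then $\xi/\rho_n$ is Lipschitz, $\rho\cdot(\xi/\rho_n)=\xi$ on $\overline{\mathbb D}$, and $\xi/\rho_n$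 equals $\xi/\rho$ on $\mathbb T\setminus\{1\}$ and $0$ at $1$. The last identity in (c), with test function $\xi/\rho_n$, gives
\begin{equation}\label{eq:kappa}
E(g,\xi)=\frac12\int_{\mathbb T}\frac\xi{\rho_n}\,d(\mu_1-\mu_2)=\int\xi\,d\kappa .
\end{equation}
By Lemma~\ref{lem:conj}, $H\in M$ and $\tilde g^*=c+J$ a.e., with $J(\theta)=\kappa(I_\theta)$. Subtract $c$ from $\tilde g$, so that $\tilde g^*=J$ a.e.

\emph{Step 5: no jump at $1$.} Since $\kappa$ is finite, $J(\theta)\to0$ as $\theta\downarrow0$ and $J(\theta)\to\kappa(\mathbb T\setminus\{1\})$ as $\theta\uparrow2\pi$. The identity \eqref{eq:kappa} does not see the point $1$, so a jump there has to be excluded separately. The function $1-\chi_k$ is Lipschitz and vanishes near $1$, and $1-\chi_k\to1$ boundedly on $\mathbb T\setminus\{1\}$. By dominated convergence, \eqref{eq:kappa} and \eqref{eq:radii},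
\[
|\kappa(\mathbb T\setminus\{1\})|=\lim_{k\to\infty}|E(g,1-\chi_k)|=\lim_{k\to\infty}|E(g,\chi_k)|\le\lim_{k\to\infty}4^{-k}\|\nabla g\|_2=0 .
\]
So $J$ is bounded and tends to $0$ at $1$ from both sides, and $\tilde g=P[J]\to0$ as $z\to1$ by (S4). Therefore $H-\operatorname{Re}\varphi=\tau+i\tilde g\to0$ as $z\to1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fiber}(1)]
The map $f(z)\mapsto f(\lambda z)$ is an isometry of $\mathcal D_0$ onto itself and so maps $M$ onto $M$; hence for the existence of $\psi$ we may take $\lambda=1$. Proposition~\ref{prop:exact}, applied to $\varphi$ and to $-i\varphi$, gives $H,G\in M$ with $H-\operatorname{Re}\varphi\to0$ and $G-\operatorname{Im}\varphi\to0$ at $1$. Then $\psi=H-iG$ satisfies $\psi-\overline\varphi=(H-\operatorname{Re}\varphi)-i(G-\operatorname{Im}\varphi)\to0$.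

Let $\psi\in M$ be any multiplier with $\psi-\overline\varphi\to0$ at $\lambda$. Then $\operatorname{Re}(\psi-\varphi)=\operatorname{Re}(\psi-\overline\varphi)\to0$ and $\operatorname{Re}(-i(\psi+\varphi))=\operatorname{Im}(\psi-\overline\varphi)\to0$. By Lemma~\ref{lem:local}, $\operatorname{Re}\hat\psi=\operatorname{Re}\hat\varphi$ and $\operatorname{Im}\hat\psi=-\operatorname{Im}\hat\varphi$ on $X_\lambda$, that is, $\hat\psi=\overline{\hat\varphi}$. So $\hat M|_{X_\lambda}$ is closed under conjugation. Its density in $C(X_\lambda)$ is Corollary~\ref{cor:dense}.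
\end{proof}

\section{The sup-norm closure of $M$}\label{sec:A}

We prove Theorem~\ref{thm:fiber}(2). The closure $A$ of $M$ in $H^\infty$ is a commutative unital Banach algebra in the sup norm.

\subsection*{The maximal ideal space}
The restriction to $M$ of a character of $A$ is multiplicative and sends $1$ to $1$, so it lies in $\mathfrak M$, and the restriction map $\mathfrak M(A)\to\mathfrak M$ is continuous for the Gelfand topologies. It is injective because $M$ is dense in $A$. It is surjective because each $m\in\mathfrak M$ satisfies $|m(\varphi)|\le\|\varphi\|_\infty$ by Lemma~\ref{lem:range}, and so extends by continuity to a character of $A$. A continuous bijection of compact Hausdorff spaces is a homeomorphism. From now on $\hat f$, for $f\in A$, is a function on $\mathfrak M$, and $\max_{\mathfrak M}|\hat f|=\|f\|_\infty$ because $\mathbb D\subset\mathfrak M$.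

\subsection*{Lifting continuous functions}
Write $\|\cdot\|_\lambda$ for the sup norm on $X_\lambda$. Density alone does not give surjectivity, since an approximant from Corollary~\ref{cor:dense} may be large away from the fiber. Multiplication by a power of $q=q_\lambda$ removes this defect.

\begin{lemma}\label{lem:lift}
If $c\in C(X_\lambda)$ and $\|c\|_\lambda<1$, then there is $f\in A$ with $\|f\|_\infty<1$ and $\hat f=c$ on $X_\lambda$.
\end{lemma}

\begin{proof}
We first claim: if $\|c\|_\lambda<s$ and $\delta>0$, there is $f\in M$ with $\|f\|_\infty\le s$ and $\|c-\hat f\|_\lambda<\delta$. We may assume $\delta<s-\|c\|_\lambda$. Choose $\varphi\in M$ with $\|c-\hat\varphi\|_\lambda<\delta$. The open set $U=\{|\hat\varphi|<s\}$ contains $X_\lambda$, so $|\hat q|\le\gamma$ on the compact set $\mathfrak M\setminus U$ for some $\gamma<1$. For large $N$ we have $|\hat q^N\hat\varphi|\le\gamma^N\|\varphi\|_\infty\le s$ on $\mathfrak M\setminus U$, and $|\hat q^N\hat\varphi|<s$ on $U$. So $f=q^N\varphi$ has $\|f\|_\infty\le s$, and $\hat f=\hat\varphi$ on $X_\lambda$.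

Now fix $s$ and $\delta>0$ with $\|c\|_\lambda<s$ and $s+2\delta<1$. Choose $f_0\in M$ with $\|f_0\|_\infty\le s$ and $\|c-\hat f_0\|_\lambda<\delta$. Applying the claim to the successive remainders, choose $f_j\in M$, $j\ge1$, with $\|f_j\|_\infty\le2^{1-j}\delta$ and $\|c-\hat f_0-\dots-\hat f_j\|_\lambda<2^{-j}\delta$. Then $f=\sum_jf_j$ converges in $A$, $\|f\|_\infty\le s+2\delta<1$, and $\hat f=c$ on $X_\lambda$.
\end{proof}

By scaling, Lemma~\ref{lem:lift} gives $\hat A|_{X_\lambda}=C(X_\lambda)$. The series $\sum f_j$ converges only in the sup norm; this is why the statement is made for $A$.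

\subsection*{Gleason parts}
Let $m\in X$, say $m\in X_\lambda$, and let $n\in\mathfrak M$, $n\ne m$. We show that $d_A(m,n)=1$. Let $0<s<1$.

If $n\in X_\lambda$, Urysohn's lemma gives a continuous $c:X_\lambda\to[-s,s]$ with $c(m)=s$ and $c(n)=-s$, and Lemma~\ref{lem:lift} lifts it to $f\in A$ with $\|f\|_\infty<1$. So $d_A(m,n)\ge d(s,-s)=2s/(1+s^2)$.

If $n\notin X_\lambda$, take $f=sq^N$, which has $\|f\|_\infty\le s<1$. Then $\hat f(m)=s$, and $\hat f(n)=s\,\hat q(n)^N\to0$ as $N\to\infty$ because $|\hat q(n)|<1$. So $d_A(m,n)\ge d(s,0)=s$.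

Letting $s\to1$ gives $d_A(m,n)=1$ in both cases. Hence the Gleason part of $m$ for $A$ is $\{m\}$, and the proof of Theorem~\ref{thm:fiber} is complete.

\begin{remark}
Part (2) of Theorem~\ref{thm:fiber} contains the first assertion of Theorem~\ref{thm:disks}. If $L$ is an analytic disk in $\mathfrak M$, then $\hat f\circ L$ is holomorphic for every $f\in A$, as a uniform limit of functions $\hat\varphi\circ L$. So $L(\mathbb D)$ lies in one Gleason part for $A$, and this part is a point as soon as it meets $X$.
\end{remark}

\begin{thebibliography}{9}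
\bibitem{HM} \emph{Hilbert Modules and Complex Geometry}, \texttt{https://ems.press/content/serial-article-files/46511}.
\end{thebibliography}
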